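# Moving one branch point: ordinary fibers in the family $y^2=f(x)(x-\lambda)$

## 1. The guess that one moving branch point always suffices

Fix an odd prime $p$, put $k=\overline{\mathbb F}_p$, and let $f$ be a squarefree polynomial of degree $n=2g$ or $n=2g+1$, with $g\ge 1$. Choose one more branch point $\lambda$ and let it move:
$$y^2=f(x)(x-\lambda).$$
For $f(\lambda)\ne 0$ the fiber is a smooth hyperelliptic curve of genus $g$. We ask whether almost all fibers are *ordinary*, that is, have the lowest Newton polygon that a curve of genus $g$ can have.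

Ordinarity is the nonvanishing of one determinant, so it is an open condition on $\lambda$: it holds for all but finitely many $\lambda$, or for none. A determinant that depends on a parameter has no evident reason to vanish identically. So the first guess is that *for every odd $p$ and every squarefree $f$, all but finitely many fibers are ordinary.*

We test this guess in Section 3. It passes in genus $1$ for all $p$, and in genus $2$ for $p=3$, where the hypothesis "squarefree" turns out to be exactly what is needed. It fails in genus $3$ for $p=3$. So some lower bound on $p$ in terms of $g$ is required, and the real task is to find it. First we need precise definitions.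

**Definition (zeta function, Newton polygon, ordinary).** For a smooth projective curve $C$ of genus $g$ over $\mathbb F_q$, with $q$ a power of $p$,
$$Z(C,s)=\exp\Big(\sum_{r\ge1}\frac{\#C(\mathbb{F}_{q^r})}{r}s^r\Big)=\frac{P(C,s)}{(1-s)(1-qs)},\qquad P(C,s)=1+c_1s+\dots+c_{2g}s^{2g},\quad c_{2g}=q^g.$$
The Newton polygon $\mathrm{NP}(C)$ is the lower convex hull of the points $(r,v_q(c_r))$, $0\le r\le 2g$, where $c_0=1$ and $v_q$ is the $p$-adic valuation with $v_q(q)=1$. The Hodge polygon $\mathrm{HP}$ has slopes $0$ and $1$, each with multiplicity $g$. The curve $C$ is *ordinary* if $\mathrm{NP}(C)=\mathrm{HP}$.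

For example, take $q=3$ and $g=1$. The curve $y^2=x^3-x$ has one point above each of $x=0,1,2$ and one point at infinity, so $4$ points, and $c_1=4-(3+1)=0$. Then $P=1+3s^2$ and the slopes are $\frac12,\frac12$: not ordinary. The curve $y^2=x^3+x^2+1$ has $2+1+2+1=6$ points, so $P=1+2s+3s^2$ and the slopes are $0,1$: ordinary.

**Definition (generically ordinary).** A one-parameter family is *generically ordinary* if its generic (lowest) Newton polygon, which exists by Grothendieck's specialization theorem, equals $\mathrm{HP}$. Concretely: the fiber over $\lambda$ is ordinary for all but finitely many $\lambda\in k$, where the fiber over $\lambda\in\mathbb F_{p^m}$ is measured with $q=p^m$. If the coefficients of $f$ lie in a larger finite field, we take $q$ large enough that the fiber is defined over $\mathbb F_q$; ordinarity does not depend on this choice, by the criterion of Section 2.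

## 2. From the Newton polygon to the Hasse–Witt matrix

Throughout, $N=\frac{p-1}{2}$. Let $C:y^2=H(x)$ with $H$ squarefree of degree $2g+1$ or $2g+2$ over $\mathbb F_q$, $q=p^m$.

**Step 1: ordinarity is bijectivity of Frobenius.** The purpose is to replace a $p$-adic condition by linear algebra in characteristic $p$. Katz's congruence formula (SGA 7 II, Exp. XXII) gives
$$Z(C,s)\equiv \frac{\det(1-s\,\mathrm{Fr}_q\mid H^1(C,\mathcal O_C))}{1-s}\pmod p .$$
Since $1-qs\equiv1$, this says $P(C,s)\equiv\det(1-sF^m\mid H^1(C,\mathcal O_C))$, where $F$ is the $p$-linear Frobenius on the $g$-dimensional space $H^1(C,\mathcal O_C)$. Comparing coefficients of $s^g$, we get $c_g\equiv(-1)^g\det(F^m)$. So $c_g$ is a $p$-adic unit if and only if $F$ is bijective.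

It remains to see that $C$ is ordinary if and only if $c_g$ is a unit. Suppose $c_g$ is a unit. All $c_r$ are integers, so all $v_q(c_r)\ge0$, and $\mathrm{NP}(C)$ is flat from $(0,0)$ to $(g,0)$. The functional equation $c_{2g-r}=q^{g-r}c_r$ gives $v_q(c_{2g-r})\ge g-r$ for $0\le r\le g$. So on $[g,2g]$ all points lie on or above the line of slope $1$ through $(g,0)$, and that line ends at the point $(2g,g)$ of the polygon. Hence $\mathrm{NP}(C)=\mathrm{HP}$. Conversely, if $\mathrm{NP}(C)=\mathrm{HP}$, then $(g,0)$ is a vertex, vertices are among the points of the definition, and so $v_q(c_g)=0$.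

**Step 2: pass to the Cartier operator.** The purpose is to work with explicit differentials. Serre duality satisfies $\langle Fa,\omega\rangle=\langle a,\mathcal C\omega\rangle^p$, where $\mathcal C$ is the Cartier operator on $H^0(C,\Omega^1)$. So $F$ is bijective if and only if $\mathcal C$ is injective. Bijectivity of $F$ does not change under extension of the finite field, so from now on we work over $k$. Recall that $\mathcal C$ is additive, that $\mathcal C(\varphi^p\omega)=\varphi\,\mathcal C(\omega)$, and that $\mathcal C(x^{e}dx)$ equals $x^{i-1}dx$ if $e=pi-1$ and is $0$ if $e\not\equiv-1\pmod p$.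

**Definition ($a$-number).** The *$a$-number* of $C$ is $\dim_k\ker(\mathcal C)$ on regular differentials. So $C$ is ordinary if and only if its $a$-number is $0$.

**Definition (exact polynomial).** A polynomial $G$ in $x$ over a field of characteristic $p$ is *exact* if $G=\partial_x(\text{polynomial})$.

Since $\partial_x x^e=e\,x^{e-1}$, the exact polynomials are spanned by the $x^{e-1}$ with $p\nmid e$. So $G$ is exact if and only if its coefficients of $x^{pi-1}$, $i\ge1$, all vanish. A third form will be handy: $G$ is exact if and only if $\partial_x^{p-1}G=0$. Indeed $\partial_x^{p-1}x^e=e(e-1)\cdots(e-p+2)\,x^{e-p+1}$, and these $p-1$ consecutive integers avoid multiples of $p$ exactly when $e\equiv-1\pmod p$. For example, when $p=3$, $x^3+x=\partial_x(x^4+2x^2)$ is exact and $x^2$ is not.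

**Step 3: the matrix.** The purpose is to write $\ker\mathcal C$ as the kernel of a matrix. The differentials $x^{j-1}dx/y$, $1\le j\le g$, form a basis of $H^0(C,\Omega^1)$. Let $u=\sum_{j=1}^g u_jx^{j-1}$. From $y^{-1}=y^{p-1}y^{-p}=H^Ny^{-p}$,
$$\mathcal C\Big(\frac{u\,dx}{y}\Big)=\frac1y\,\mathcal C(uH^Ndx)=\frac1y\sum_i\big(\text{coefficient of }x^{pi-1}\text{ in }uH^N\big)^{1/p}x^{i-1}dx .$$
Since $\deg(uH^N)\le g-1+(g+1)(p-1)=(g+1)p-2$, only $1\le i\le g$ occur. Define the Hasse–Witt matrix by
$$A_{ij}=\text{coefficient of }x^{pi-j}\text{ in }H^N,\qquad 1\le i,j\le g. \tag{1}$$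
The coefficient of $x^{pi-1}$ in $uH^N$ is $\sum_jA_{ij}u_j$. Therefore
$$u\,dx/y\in\ker\mathcal C\iff uH^N\text{ is exact}\iff A\,(u_1,\dots,u_g)^T=0, \tag{2}$$
the $a$-number of $C$ is $g-\operatorname{rank}A$, and $C$ is ordinary if and only if $\det A\ne0$.

In the example of Section 1, with $p=3$ and $N=1$, the matrix is the coefficient of $x^2$ in $H$: it is $0$ for $x^3-x$ and $1$ for $x^3+x^2+1$, as it should be.

**Step 4: the family.** The purpose is to turn the question into one about a single vector space. Put $h=f(x)(x-\lambda)$ and $K=k(\lambda)$. The matrix $A(\lambda)$ of $h$ has entries in $k[\lambda]$ of degree $\le N$, so $\deg_\lambda\det A(\lambda)\le gN$. Put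
$$W=\{u\in K[x]:\ \deg u\le g-1,\ uh^N\text{ exact}\}. \tag{3}$$
The second equivalence in (2) is only a degree count and holds over $K$, so $\dim_KW=g-\operatorname{rank}_KA(\lambda)$. A nonzero minor of maximal size of $A(\lambda)$ vanishes at only finitely many $\lambda_0\in k$, so $\operatorname{rank}A(\lambda_0)=\operatorname{rank}_KA(\lambda)$ for all but finitely many $\lambda_0$. Hence:

* the generic $a$-number (the $a$-number for all but finitely many $\lambda_0$) is $\dim_KW$;
* if $W=0$, the family is generically ordinary, and at most $gN=g(p-1)/2$ values $\lambda_0$ with $f(\lambda_0)\neq0$ give a non-ordinary fiber;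
* if $W\ne0$, then $\det A(\lambda)$ is identically $0$ and no smooth fiber is ordinary.

## 3. Genus 1, then characteristic 3 in genus 2 and genus 3

**Genus 1, every odd $p$: the guess holds.** Replacing $(x,\lambda)$ by $(x+\alpha,\lambda+\alpha)$ with $f(\alpha)=0$ gives isomorphic fibers, so we may assume $f=xf_1$, with $f_1(0)\neq0$ because $f$ is squarefree. The matrix is the single entry
$$A(\lambda)=[x^{p-1}]\,f^N(x-\lambda)^N=\sum_{r=0}^N\binom Nr(-\lambda)^{N-r}\,[x^{p-1-r}]f^N .$$
Its constant term ($r=N$) is $[x^N]f^N=f_1(0)^N\ne0$. So $A(\lambda)\neq0$.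

**Genus 2, $p=3$: the guess holds, and "squarefree" is used exactly.** Here $N=1$ and $A_{ij}$ is the coefficient of $x^{3i-j}$ in $h$. Write $f=f_0+f_1x+\dots+f_5x^5$, with $f_5=0$ if $n=4$. The coefficients of $h$ are $h_e=f_{e-1}-\lambda f_e$, so
$$\det A=h_2h_4-h_1h_5=(f_1-\lambda f_2)(f_3-\lambda f_4)-(f_0-\lambda f_1)(f_4-\lambda f_5)$$
$$=(f_2f_4-f_1f_5)\lambda^2+(f_0f_5-f_2f_3)\lambda+(f_1f_3-f_0f_4).$$
Up to sign, the coefficients are the $2\times2$ minors of the matrix with rows $(f_0,f_1,f_2)$ and $(f_3,f_4,f_5)$. The second row is nonzero, since $n\in\{4,5\}$. So $\det A$ vanishes identically if and only if $(f_0,f_1,f_2)=c\,(f_3,f_4,f_5)$ for some $c\in k$, that is,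
$$f=(x^3+c)(f_3+f_4x+f_5x^2).$$
But $x^3+c=(x+c^{1/3})^3$ in characteristic $3$, so $f$ would not be squarefree. Hence $\det A(\lambda)\ne0$.

**Genus 3, $p=3$: the guess fails.** The rows of $A$ are $(h_2,h_1,h_0)$, $(h_5,h_4,h_3)$, $(h_8,h_7,h_6)$. Take $f=x^6+x$, which is squarefree because $f'=1$. Then
$$h=x^7-\lambda x^6+x^2-\lambda x ,$$
and the second row is zero for every $\lambda$. No smooth fiber is ordinary. For the other parity take $f=x^7+1$, squarefree since $3\nmid7$. Then $h=x^8-\lambda x^7+x-\lambda$, and again the second row is zero.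

## 4. Katz's conjecture and the three theorems

So $p$ must be bounded below in terms of $g$. The following conjecture is taken from "Slopes In $\mathbb{Z}_p$-Towers of Curves".

**Conjecture (Katz, 2018).** For squarefree $f(x)\in\mathbb F_p[x]$ of degree $n=2g$ or $n=2g+1$ (with $g\ge1$), the one-parameter family $y^2=f(x)(x-\lambda)$ over $\mathbb F_p$ is generically ordinary if $p>n+1$.

The conjecture is true, in a larger range. In the three theorems $f\in k[x]$ is squarefree of degree $n\in\{2g,2g+1\}$, and $g\ge1$.

**Theorem A.** If $p$ is odd and $p\ge 2g-1$, then $y^2=f(x)(x-\lambda)$ is generically ordinary. The number of $\lambda_0\in k$ with $f(\lambda_0)\ne0$ and non-ordinary fiber is at most $g(p-1)/2$. In particular Katz's conjecture holds, since $p>n+1$ gives $p>2g+1$ (and forces $p$ odd, as $n+1\ge3$).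

**Theorem B.** For every odd $p$, the generic $a$-number of the family equals
$$\dim_k\Big\{w\in k[x]:\ \deg w\le g-\tfrac{p+3}{2},\ \ w f^{(p-1)/2}\text{ exact}\Big\},$$
where the space is $0$ if $g<\frac{p+3}2$. The family is generically ordinary if and only if this space is $0$. In particular, if $p\le 2g-3$ and the curve $y^2=f(x)$ is ordinary, then the family is generically ordinary.

**Theorem C.** For every odd $p$, every $g$ with $p\le 2g-3$, and each $n\in\{2g,2g+1\}$, there is a squarefree $f$ of degree $n$ over a finite field of characteristic $p$ such that no smooth fiber of $y^2=f(x)(x-\lambda)$ is ordinary.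

An odd $p$ satisfies either $p\ge2g-1$ or $p\le2g-3$, so Theorems A and C together say that the range in A cannot be enlarged, for any $g$ and either parity of $n$, when $f$ may have coefficients in any finite field of characteristic $p$. The cases $(p,g)=(3,2)$ and $(3,3)$ of Section 3 sit on the two sides of this border.

## 5. The leading coefficient of $\det A(\lambda)$, and where it fails

The most direct way to show $\det A(\lambda)\neq0$ is to find one nonzero coefficient. The natural candidate is that of $\lambda^{gN}$, the highest power allowed. In each entry of $A(\lambda)$ the coefficient of $\lambda^N$ is $(-1)^N[x^{pi-j}]f^N$. So the coefficient of $\lambda^{gN}$ in $\det A(\lambda)$ is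
$$(-1)^{gN}\det B,\qquad B_{ij}=[x^{pi-j}]f^N,\quad 1\le i,j\le g .$$
If $n=2g+1$, then $B$ is the Hasse–Witt matrix of the genus $g$ curve $y^2=f$. If $n=2g$, then $\deg f^N=gp-g$. The last row of $B$ has exponents $gp-j$, so its only nonzero entry is $B_{gg}=a^N$, with $a$ the leading coefficient of $f$. Then $\det B=a^N\det(B_{ij})_{i,j\le g-1}$, and the last determinant is that of the Hasse–Witt matrix of the genus $g-1$ curve $y^2=f$ (an empty determinant, equal to $1$, if $g=1$).

So this approach works whenever $y^2=f$ is ordinary, and it stops exactly when $y^2=f$ is not. The conjecture makes no such hypothesis on $f$. Here is an instance with $p>n+1$. Let $p=7$, $N=3$, $g=2$, $f=x^5+1$. Then $f^3=x^{15}+3x^{10}+3x^5+1$, and the coefficients of $x^6,x^5$ and of $x^{13},x^{12}$ give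
$$B=\begin{pmatrix}0&3\\0&0\end{pmatrix},\qquad \det B=0 .$$
The leading coefficient says nothing. Yet multiplying $f^3$ by $(x-\lambda)^3=x^3-3\lambda x^2+3\lambda^2x-\lambda^3$ gives
$$A(\lambda)=\begin{pmatrix}9\lambda^2&-3\lambda^3\\3&-9\lambda\end{pmatrix},\qquad \det A(\lambda)=-81\lambda^3+9\lambda^3=-72\lambda^3=5\lambda^3\ne0\ \text{ in }\mathbb F_7[\lambda].$$
The family is generically ordinary, for a reason that sits in a middle coefficient of the determinant. For $g\ge2$ such a coefficient is a sum of products of coefficients of $f^N$, which may cancel. We need an argument that does not look at coefficients of $\det A$.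

## 6. Differentiating a kernel vector with respect to $\lambda$

Suppose $W\ne0$ and take $u\in W$. The condition "$uh^N$ is exact" is the vanishing of certain coefficients, which are elements of $K$. Differentiate it in $\lambda$: let $\partial_\lambda$ act on $K[x]$ coefficientwise in $x$. It commutes with $\partial_x$. The $x^{pi-1}$-coefficients of $uh^N$ are $0$, hence so are those of $\partial_\lambda(uh^N)$. So $\partial_\lambda(uh^N)$ is again exact.

Is it again of the form (polynomial)$\,\cdot h^N$? Since $\partial_\lambda h=-f=-h/(x-\lambda)$ and $-N\equiv\frac12\pmod p$,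
$$\partial_\lambda(uh^N)=h^N\Big(\partial_\lambda u-\frac{Nu}{x-\lambda}\Big)=h^N\,\nabla u,\qquad \nabla u:=\partial_\lambda u+\frac{u}{2(x-\lambda)} . \tag{4}$$
So $\nabla u$ is the candidate for a new element of $W$, and the only obstacle is the possible pole at $x=\lambda$, which is absent exactly when $u(\lambda)=0$. Section 7 shows that $u(\lambda)=0$ *always* holds for $u\in W$. So $\nabla$ acts on $W$, while every element of $W$ vanishes at $\lambda$, and in general $\nabla$ lowers the order of vanishing at $\lambda$ by one. These facts collide.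

To see the collision in the smallest cases, grant for a moment that $u(\lambda)=0$ for all $u\in W$. If $g=1$, then $u$ is a constant, so $u=0$. If $g=2$, then $u=c\,(x-\lambda)$ with $c\in K$, and
$$\nabla u=(\partial_\lambda c)(x-\lambda)-c+\tfrac12c=(\partial_\lambda c)(x-\lambda)-\tfrac12c .$$
This polynomial is again in $W$, so its value $-\frac12c$ at $\lambda$ is $0$, and $u=0$. This proves generic ordinarity for $g=2$ and every odd $p$, including the $p=7$ example and the determinant computed for $p=3$ in Section 3.

## 7. A residue that equals $u(\lambda)^2/f(\lambda)$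

**Lemma 1.** If $u\in W$, then $u(\lambda)=0$ in $K$.

We look for a differential on $\mathbb P^1_K$, quadratic in $u$, whose only possible nonzero residue is at $\lambda$ and is a nonzero multiple of $u(\lambda)^2$. What we have at hand are the exact polynomial $uh^N$, an antiderivative of it, and its $\lambda$-derivative. Dividing by $h^p$ costs nothing for differentiation in $x$, since $\partial_x(h^p)=0$. The orders then fit: at a root of $f$ the antiderivative is a constant plus terms of order $\geq N+1$, the $\lambda$-derivative has order at least $N$, and $(N+1)+N=p$ cancels the pole of $1/h^p$. At $\lambda$, differentiating in $\lambda$ costs one order, and a simple pole survives.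

*Proof.* **Step 1: set up the differential.** Since $uh^N$ is exact, let $H\in K[x]$ be the polynomial with $\partial_xH=uh^N$ and no monomials $x^{pi}$, $i\ge0$. (From here on $H$ denotes this antiderivative.) With $d=g-1+(n+1)N\ge\deg(uh^N)$ we have $\deg H\le d+1$. Put
$$\Theta=\frac{H\cdot\partial_x\partial_\lambda H}{h^p}\,dx,\qquad \partial_x\partial_\lambda H=\partial_\lambda(uh^N)=h^N\nabla u .$$
Here $\partial_\lambda$ is always applied to polynomials in $x$, coefficientwise; we expand in local parameters only afterwards. The finite poles of $\Theta$ lie at roots of $h$, that is, in $k\cup\{\lambda\}\subset K$. We use two facts valid in any characteristic. First, the derivative of a Laurent series has no term of exponent $-1$, so its residue is $0$. Second, if a rational function $G(x)$ has all its poles in $K$ and $\deg(\text{numerator})-\deg(\text{denominator})\le-2$, then its finite residues sum to $0$: in partial fractions $G=\sum_{a,j}c_{a,j}(x-a)^{-j}$, and the coefficient of $x^{-1}$ in the expansion at infinity is $\sum_ac_{a,1}$, which must vanish.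

**Step 2: the degree, so that infinity contributes nothing.** The numerator of $\Theta$ has degree at most $(d+1)+d=2d+1$, and
$$2d+1-(n+1)p=2g-2+(n+1)(p-1)+1-(n+1)p=2g-n-2\le-2,$$
because $n\ge2g$. So the finite residues of $\Theta$ sum to $0$.

**Step 3: the residue at a root $\alpha\in k$ of $f$ is $0$.** Let $t=x-\alpha$. As $f$ is squarefree and $\alpha\ne\lambda$, $h=t\cdot(\text{unit})$ in $K[[t]]$. From $\partial_xH=uh^N=O(t^N)$: if $H=\sum H_it^i$, then $iH_i=0$ for $1\le i\le N$, and $N<p$ gives $H_i=0$. So $H=H_0+O(t^{N+1})$ with $H_0=H(\alpha)\in K$. Also $\partial_x\partial_\lambda H=h^N\nabla u=O(t^N)$, because $x-\lambda$ is a unit at $\alpha$. Since $H_0$ and $h^p$ are both killed by $\partial_x$,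
$$\frac{H\,\partial_x\partial_\lambda H}{h^p}=\partial_x\Big(\frac{H_0\,\partial_\lambda H}{h^p}\Big)+\frac{O(t^{2N+1})}{h^p}.$$
The first term has residue $0$. As $2N+1=p$, the second term is regular.

**Step 4: the residue at $\lambda$ is $u(\lambda)^2/f(\lambda)$.** Let $s=x-\lambda$, so $h=sf$. As $f\in k[x]$ is nonzero and $\lambda$ is transcendental over $k$, $f(\lambda)\ne0$. As in Step 3,
$$H=H_0+H_{N+1}s^{N+1}+O(s^{N+2}),\qquad H_0=H(\lambda)\in K .$$
The coefficient of $s^N$ in $\partial_xH=uf^Ns^N$ gives $(N+1)H_{N+1}=u(\lambda)f(\lambda)^N$, and $0<N+1=\frac{p+1}2<p$, so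
$$H_{N+1}=\frac{u(\lambda)f(\lambda)^N}{N+1}.$$
By (4),
$$\partial_x\partial_\lambda H=f^Ns^{N-1}\big(s\,\partial_\lambda u+\tfrac12u\big)=\tfrac12u(\lambda)f(\lambda)^Ns^{N-1}+O(s^N).$$
Multiplying $H-H_0$ by this,
$$\frac{H\,\partial_x\partial_\lambda H}{h^p}=\partial_x\Big(\frac{H_0\,\partial_\lambda H}{h^p}\Big)+\frac{1}{s^pf^p}\Big(\frac{u(\lambda)^2f(\lambda)^{2N}}{2(N+1)}\,s^{2N}+O(s^{2N+1})\Big).$$
The first term has residue $0$. In the second, $2N=p-1$, $2(N+1)=p+1=1$ in $K$, and $f^p=f(\lambda)^p+O(s^p)$ because $f^p$ is a polynomial in $x^p=\lambda^p+s^p$. So the residue is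
$$\frac{u(\lambda)^2f(\lambda)^{p-1}}{f(\lambda)^p}=\frac{u(\lambda)^2}{f(\lambda)} .$$

**Step 5: conclude.** By Steps 2, 3 and 4, $u(\lambda)^2/f(\lambda)=0$, so $u(\lambda)=0$. $\square$

**Lemma 2.** If $u\in W$, then $\nabla u\in W$.

*Proof.* By Lemma 1, $(x-\lambda)\mid u$, so $\nabla u$ is a polynomial of degree $\le g-1$. By (4), $(\nabla u)h^N=\partial_\lambda(uh^N)$, whose $x^{pi-1}$-coefficients are the $\lambda$-derivatives of those of $uh^N$, hence $0$. $\square$

For those who know de Rham cohomology: $W$ is the intersection of the Hodge and conjugate filtrations. The conjugate filtration is horizontal and isotropic, and the Kodaira–Spencer form of a moving branch point has rank one, so $W$ is horizontal. The proof does not use this.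

## 8. Descent on the order of vanishing at $\lambda$: proof of Theorem A

**Lemma 3.** Every nonzero $u\in W$ vanishes at $x=\lambda$ to order at least $\frac{p+1}2$.

*Proof.* The purpose of the computation is to see when $\nabla$ lowers the order by exactly one. Write $u=(x-\lambda)^mv$ with $v(\lambda)\ne0$. If $m\ge1$, then from $\partial_\lambda(x-\lambda)^m=-m(x-\lambda)^{m-1}$,
$$\nabla u=(x-\lambda)^{m-1}\Big[\big(\tfrac12-m\big)v+(x-\lambda)\,\partial_\lambda v\Big]. \tag{5}$$
The bracket takes the value $(\frac12-m)v(\lambda)$ at $x=\lambda$. So if $2m-1\not\equiv0\pmod p$, then $\nabla u$ has order exactly $m-1$, and $\nabla u\in W$ by Lemma 2.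

Suppose $0\le m\le\frac{p-1}2$. For every $m'$ with $1\le m'\le m$ we have $1\le 2m'-1\le p-2$, so $2m'-1\not\equiv0\pmod p$. Applying $\nabla$ successively $m$ times, the order drops $m\to m-1\to\dots\to0$, and we stay in $W$. We reach an element of $W$ of order $0$ at $\lambda$, which contradicts Lemma 1. Hence $m\ge\frac{p+1}2$. $\square$

*Proof of Theorem A.* Let $p\ge2g-1$. A nonzero $u\in W$ has order at $\lambda$ at most $\deg u\le g-1\le\frac{p-1}2$, which contradicts Lemma 3. So $W=0$. By Step 4 of Section 2 the family is generically ordinary, and at most $g(p-1)/2$ values $\lambda_0$ with $f(\lambda_0)\ne0$ give non-ordinary fibers. If $f\in\mathbb F_p[x]$ and $p>n+1\ge2g+1$, then $p$ is odd and $p\ge 2g-1$, so Katz's conjecture follows. $\blacksquare$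

The bound $g(p-1)/2$ is attained for $g=1$, $n=2$, $f=x(x-1)$: by Igusa's theorem the Legendre family has exactly $\frac{p-1}2$ supersingular $\lambda$.

The descent stops at $m=\frac{p+1}2$, where $2m-1=p$. The failing example of Section 3 shows this concretely. For $p=3$, $g=3$, $f=x^6+x$, take
$$u=(x-\lambda)^2=x^2+\lambda x+\lambda^2,\qquad (u_1,u_2,u_3)=(\lambda^2,\lambda,1).$$
The rows of $A(\lambda)$ are $(1,-\lambda,0)$, $(0,0,0)$, $(0,1,-\lambda)$, and each annihilates this vector, so $u\in W$. Here $m=2=\frac{p+1}2$, and (5) gives $\nabla u=-\frac32(x-\lambda)=0$: nothing is left to contradict Lemma 1.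

## 9. The exact description of $W$: proof of Theorem B

**Step 1: factor out the forced zero.** The purpose is to remove $\lambda$ from the problem. By Lemma 3, every $u\in W$ can be written $u=(x-\lambda)^{(p+1)/2}w$ with $w\in K[x]$ and
$$\deg w\le g-1-\tfrac{p+1}2=g-\tfrac{p+3}2 .$$
For $u$ of this form, $N+\frac{p+1}2=p$ gives
$$uh^N=(x-\lambda)^p\,wf^N=(x^p-\lambda^p)\,wf^N .$$
Multiplication by $x^p-\lambda^p$ commutes with $\partial_x$, hence with $\partial_x^{p-1}$. So $\partial_x^{p-1}(uh^N)=(x^p-\lambda^p)\,\partial_x^{p-1}(wf^N)$, and $uh^N$ is exact if and only if $wf^N$ is. Thus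
$$W=(x-\lambda)^{(p+1)/2}\,W',\qquad W'=\Big\{w\in K[x]:\deg w\le g-\tfrac{p+3}2,\ wf^N\text{ exact}\Big\}. \tag{6}$$

**Step 2: descend from $K$ to $k$.** The conditions on $w$ in (6) are homogeneous linear equations with coefficients in $k$, since $f\in k[x]$. The dimension of the solution space is therefore the same over $K$ and over $k$. So $\dim_KW$ is the dimension of the space in Theorem B. By Section 2, $\dim_KW$ is the generic $a$-number, and the family is generically ordinary if and only if $W=0$. This gives the first two assertions.

**Step 3: the case of ordinary $y^2=f$.** Let $p\le2g-3$; then $g\ge3$. The curve $y^2=f$ has genus $g'=g-1$ if $n=2g$ and $g'=g$ if $n=2g+1$. A nonzero $w\in k[x]$ in the space of Theorem B has $\deg w\le g-\frac{p+3}2\le g-3\le g'-1$. So $w\,dx/y$ is a nonzero regular differential on $y^2=f$, and by (2), applied to $y^2=f$, it is killed by the Cartier operator. This is impossible if $y^2=f$ is ordinary. So the space is $0$ and the family is generically ordinary. $\blacksquare$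

## 10. Families without ordinary smooth fibers: proof of Theorem C

Let $p\le2g-3$, that is, $D:=g-\frac{p+3}2\ge0$. By Theorem B and Section 2, it suffices to produce a squarefree $f\in k[x]$ of degree $n$ (its coefficients then lie in a finite field) and $w\ne0$ with $\deg w\le D$ such that $wf^N$ has no monomial with exponent $\equiv-1\pmod p$: then $W\ne0$, and no smooth fiber is ordinary.

The aim is to take $w$ a monomial and $f$ with so few terms that the exponents in $wf^N$ can be listed modulo $p$. We use $N<p-1$ and the identity
$$D+N=g-\tfrac{p+3}2+\tfrac{p-1}2=g-2 .$$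
In Cases I and II the index $r$ runs over $0\le r\le N$.

**Case I: $p\mid g$.** Take $w=1$.

* $n=2g$: $f=x^n+x$, squarefree because $f'=1$. The exponents in $f^N$ are $nr+N-r\equiv N-r\in[0,N]$, never $\equiv-1$.
* $n=2g+1$: $f=x^n+1$, squarefree because $n\equiv1$. The exponents are $nr\equiv r\in[0,N]$, never $\equiv-1$.

**Case II: $g\equiv1\pmod p$.** Since $g\ge\frac{p+3}2>1$, we have $g\ge p+1$ and so $D\ge\frac{p-1}2\ge1$.

* $n=2g$: $f=x^n+1$, squarefree because $n\equiv2$, and $w=x$. The exponents are $nr+1\equiv2r+1$. This is $\equiv-1$ only if $r\equiv-1$, impossible for $0\le r\le N<p-1$.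
* $n=2g+1$: $f=x(x^{2g}+1)$, squarefree because $p\nmid2g$ and the second factor is nonzero at $0$, and $w=x^{D-1}$. The exponents are $D-1+N+2gr=g-3+2gr\equiv2r-2$. This is $\equiv-1$ only if $r\equiv\frac12\equiv N+1$, impossible for $0\le r\le N$.

**Case III: $g\not\equiv0,1\pmod p$.** Let $j_0\in\{1,\dots,p-1\}$ with $gj_0\equiv-1\pmod p$. As $g\not\equiv1$, we have $j_0\ne p-1$, so $j_0\le p-2$. We use polynomials in $x^g$, and arrange that the one dangerous coefficient vanishes. For $\alpha,\beta\in k$ write
$$(y^2+\alpha y+\beta)^N=\sum_{j=0}^{p-1}c_jy^j .$$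

**Step 1: there are $\alpha,\beta\in k$ with $c_{j_0}=0$, $\beta\ne0$ and $\alpha^2\ne4\beta$.** The last two conditions will make $f$ squarefree. If $j_0$ is odd, take $\alpha=0$, $\beta=1$: only even powers of $y$ occur in $(y^2+1)^N$, and $0\neq4$ in $k$.

If $j_0$ is even, then $2\le j_0\le p-3=2N-2$, since $p-2$ is odd. Put $\alpha=1$. Choosing $y^2$ from $i$ factors, $y$ from $j_0-2i$ factors and $\beta$ from the remaining $N-j_0+i$ factors,
$$c_{j_0}=\sum_{i=\max(0,\,j_0-N)}^{j_0/2}\frac{N!}{i!\,(j_0-2i)!\,(N-j_0+i)!}\,\beta^{N-j_0+i}.$$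
All these multinomial coefficients are nonzero in $\mathbb F_p$, because $N<p$. The powers of $\beta$ are distinct, and the number of terms is $\min\big(\frac{j_0}2,N-\frac{j_0}2\big)+1\ge2$. So $c_{j_0}$ is a power of $\beta$ times a polynomial in $\beta$ of positive degree with nonzero constant term. Over $k$ this polynomial has a root, and the root is nonzero. Take $\beta$ to be this root. It is not $\frac14$: for $\beta=\frac14$ we have $(y^2+y+\frac14)^N=(y+\frac12)^{p-1}$, all of whose coefficients are nonzero, because $\binom{p-1}j\equiv(-1)^j\pmod p$. So $\alpha^2=1\ne4\beta$.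

**Step 2: build $f$ and $w$.** With these $\alpha,\beta$, the polynomial $y^2+\alpha y+\beta$ has two distinct nonzero roots $r_1,r_2$. Since $p\nmid g$, each $x^g-r_i$ is squarefree, and the two are coprime. So $x^{2g}+\alpha x^g+\beta=(x^g-r_1)(x^g-r_2)$ is squarefree and nonzero at $0$. The same argument with $r_1^{-1},r_2^{-1}$ applies to $\beta x^{2g}+\alpha x^g+1$.

* $n=2g$: $f=x^{2g}+\alpha x^g+\beta$ and $w=1$. Then $f^N=\sum_jc_jx^{gj}$. For $0\le j\le p-1$ we have $gj\equiv-1$ only for $j=j_0$, and $c_{j_0}=0$.
* $n=2g+1$: $f=x(\beta x^{2g}+\alpha x^g+1)$ and $w=x^D$. Since $\beta x^{2g}+\alpha x^g+1=x^{2g}(x^{-2g}+\alpha x^{-g}+\beta)$ and $2gN=g(p-1)$,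
$$wf^N=\sum_jc_j\,x^{D+N+g(p-1)-gj},\qquad D+N+g(p-1)-gj=gp-2-gj .$$
 The exponent is $\equiv-1$ if and only if $gj\equiv-1$, that is, $j=j_0$, and $c_{j_0}=0$.

In every case $wf^N$ is exact with $w\neq0$ and $\deg w\le D$, which proves Theorem C. $\blacksquare$

In Cases I and II, and in Case III with $j_0$ odd, the polynomials $f$ have coefficients in $\mathbb F_p$. In Case III with $j_0$ even, the argument gives them only over some finite extension of $\mathbb F_p$, because $\beta$ was obtained as a root of a polynomial. The two examples of Section 3 are Case I with $p=g=3$.
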